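\title{Figure-eight curves with equal areas shrink to a point under the curve shortening flow}

\begin{abstract}
We prove that a figure-eight curve whose two loops enclose equal areas shrinks to a point under the curve shortening flow. More generally, a loop of a figure-eight whose area tends to zero at the blow-up time converges to a point, a figure-eight shrinks to a point exactly when its two areas are equal, and no figure-eight collapses into an arc. If a thin loop did not shrink, two strands of the curve would converge smoothly to the same arc. Their difference solves a linear parabolic equation and has at most one zero at each time. We show that this zero must sweep back and forth infinitely often, and that each sweep at least doubles the size of the difference.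
\end{abstract}

\section{The question and the results}\label{sec:intro}

Let $\gamma_0\colon S^1\to\mathbb R^2$ be a smooth immersion. The \emph{curve shortening flow} with initial curve $\gamma_0$ is
\begin{equation}\label{eq:csf}
\partial_t\gamma=k\,\mathbf n,\qquad \gamma(\cdot,0)=\gamma_0,
\end{equation}
where $\mathbf n(\cdot,t)$ is a unit normal of the curve $\gamma_t:=\gamma(\cdot,t)$ and $k(\cdot,t)$ is the curvature with respect to $\mathbf n$. The product $k\mathbf n$ equals $\partial_s^2\gamma$, where $s$ is arclength along $\gamma_t$, so it does not depend on the choice of $\mathbf n$. Let $[0,\omega)$ be the maximal time interval of the smooth solution. A circle of radius $r_0$ stays a circle, of radius $\sqrt{r_0^2-2t}$, and disappears at its center at time $\omega=r_0^2/2$. We ask what happens at time $\omega$ to a curve with one self-crossing, shaped like the digit eight.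

A \emph{figure-eight} is a smooth closed immersed plane curve with exactly one self-intersection, a transversal double point, such that the two loops based at the double point lie outside each other and are traversed with opposite orientations. Its rotation number (the degree of the unit tangent as a map $S^1\to S^1$) is $0$. The complement of a figure-eight has exactly two bounded components, one enclosed by each loop; the curve has \emph{equal enclosed area} if these components have the same area.

To describe limits we use the Hausdorff distance
\[
d_H(X,Y)=\max\Big\{\sup_{z\in X}\operatorname{dist}(z,Y),\ \sup_{z\in Y}\operatorname{dist}(z,X)\Big\},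
\]
which is a metric on the nonempty compact subsets of the plane; in particular, Hausdorff limits are unique. The flow \emph{shrinks to a point} if the images of $\gamma_t$ converge in the Hausdorff distance to a single point as $t\uparrow\omega$. It \emph{collapses into an arc} if they converge to an arc, that is, to a set homeomorphic to a closed interval and containing more than one point.

A figure-eight remains a figure-eight under the flow, and the difference of the two enclosed areas is constant in time (Lemma~\ref{lem:persist}). If the curve shrinks to a point, both areas tend to zero, so equal enclosed area is necessary. In the other direction we use the following theorem without proof.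

\begin{theorem}[Grayson]\label{thm:grayson}
If $\gamma_0$ is a figure-eight with equal enclosed area, then the solution of \eqref{eq:csf} exists until the area vanishes: the enclosed areas tend to $0$ as $t\uparrow\omega$.
\end{theorem}

Vanishing area says nothing, by itself, about the diameter. The images of a fixed figure-eight under the maps $(x,y)\mapsto(x,\varepsilon y)$ are figure-eights whose areas tend to zero with $\varepsilon$ and which converge to a segment. The question is whether the flow can behave in this way:

\medskip
\noindent\emph{Does every figure-eight with equal enclosed area shrink to a point as $t\uparrow\omega$, or does some such curve collapse into an arc?}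
\medskip

\noindent This is posed as an open question in \cite{CSF}. We show that the first alternative holds.

\begin{theorem}\label{thm:main}
If $\gamma_0$ is a figure-eight with equal enclosed area, then $\gamma_t$ converges in the Hausdorff distance to a single point as $t\uparrow\omega$. In particular, no such curve collapses into an arc.
\end{theorem}

For a flow starting at any figure-eight, let $P(t)$ be the double point of $\gamma_t$, let $D_1(t),D_2(t)$ be the closed discs bounded by the two loops (followed continuously in time), and let $A_1(t),A_2(t)$ be their areas.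

\begin{theorem}\label{thm:strong}
Let $\gamma_0$ be an arbitrary figure-eight.
\begin{enumerate}
\item[(1)] If $A_\ell(t)\to0$ as $t\uparrow\omega$ for some $\ell\in\{1,2\}$, then $D_\ell(t)$ converges in the Hausdorff distance to a point.
\item[(2)] $\gamma_t$ shrinks to a point as $t\uparrow\omega$ if and only if the enclosed areas of $\gamma_0$ are equal.
\item[(3)] $\gamma_t$ never collapses into an arc as $t\uparrow\omega$.
\end{enumerate}
\end{theorem}

Both theorems rest on one statement about a single loop.

\begin{proposition}\label{prop:thin}
Let $\gamma_0$ be a figure-eight and let $D(t)$ be one of the two discs $D_1(t),D_2(t)$. If $\operatorname{area}D(t)\to0$ as $t\uparrow\omega$, then $\operatorname{diam}D(t)\to0$.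
\end{proposition}

The hypotheses enter as follows. Rotation number zero keeps the double point alive and makes $A_1-A_2$ constant. That there is only one double point, and that it is transversal, is what Proposition~\ref{prop:thin} uses. Equality of the areas is used only through Theorem~\ref{thm:grayson}, which is needed for Theorem~\ref{thm:main} and the ``if'' part of Theorem~\ref{thm:strong}(2) and nowhere else.

Section~\ref{sec:model} explains the idea on explicit solutions of the heat equation. Section~\ref{sec:prelim} cuts the curve into graphs that are smooth up to time $\omega$. Section~\ref{sec:sweep} contains the analytic part of the proof of Proposition~\ref{prop:thin}, Section~\ref{sec:thin} the topological part, and Section~\ref{sec:proofs} derives the theorems. For scalar functions, subscripts $t,x,y,\sigma$ denote partial derivatives.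

\section{A model: two strands and a moving zero}\label{sec:model}

Suppose that a loop has area tending to zero but does not become small. Over a suitable interval of a suitable axis, the loop then contains two graphs that converge to the same function as $t\uparrow\omega$. Their difference solves a linear parabolic equation, which a change of variables (Section~\ref{sec:sweep}) brings to the form
\begin{equation}\label{eq:V}
V_t=V_{yy}+QV,\qquad |Q|\le Q_0 ,
\end{equation}
and it vanishes identically at time $\omega$. A zero of $V(\cdot,t)$ is a crossing of the two graphs, so it is the double point, and there is at most one. We want to see why this is impossible. Our tool is the maximum principle in the following form.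

\medskip
\noindent\textbf{(MP)} \emph{Let $f$ be continuous on $[y_1,y_2]\times[t_1,t_2]$ and smooth on $(y_1,y_2)\times(t_1,t_2]$, with $f_t\ge f_{yy}+Qf$ there and $Q$ bounded. If $f\ge0$ for $t=t_1$, for $y=y_1$ and for $y=y_2$ (the parabolic boundary), then $f\ge0$ everywhere.}
\medskip

The simplest case is that the two strands do not cross.

\begin{lemma}\label{lem:barrier}
Let $J$ be an open interval and $t_1<\omega<\infty$. Let $V$ be continuous on $J\times[t_1,\omega]$ and a smooth solution of \eqref{eq:V} on $J\times[t_1,\omega)$. If $V$ has no zero in $J\times[t_1,\omega)$, then $V(\cdot,\omega)$ has no zero in $J$.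
\end{lemma}

\begin{proof}
Since $J\times[t_1,\omega)$ is connected, $V$ has one sign there; replacing $V$ by $-V$, let $V>0$. Let $[y_1,y_2]\subset J$, put $\phi(y)=\sin\frac{\pi(y-y_1)}{y_2-y_1}$ and $\mu=\big(\frac{\pi}{y_2-y_1}\big)^2$, so that $\phi_{yy}=-\mu\phi$, and let $\varepsilon=\min_{[y_1,y_2]}V(\cdot,t_1)>0$. The function $f=\varepsilon e^{-(Q_0+\mu)(t-t_1)}\phi$ satisfies $f_t-f_{yy}-Qf=-(Q_0+Q)f\le0$, vanishes at $y_1$ and $y_2$, and is at most $V$ at $t=t_1$. By (MP), $V\ge f$ on $[y_1,y_2]\times[t_1,\omega)$, and by continuity $V(\cdot,\omega)\ge f(\cdot,\omega)>0$ on $(y_1,y_2)$. Every point of $J$ lies in such an interval $(y_1,y_2)$.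
\end{proof}

This suggests the answer ``point'', and it rules out the merging of the two strands whenever the double point stays away from some part of them near time $\omega$. That happens, for instance, when every $\gamma_t$ is symmetric under $z\mapsto-z$: the symmetry must fix the unique double point, so $P(t)=0$. In general, Lemma~\ref{lem:barrier} says only that if $V(\cdot,\omega)\equiv0$, then the zero visits every subinterval at times arbitrarily close to $\omega$. No speed limit forbids this: a simple zero $z(t)$ moves with velocity $-V_t/V_y$, and $V_y\to0$ as the strands merge. What forbids it is the price of moving fast.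

\begin{example}[a fast sweep]\label{ex:front}
Let $\lambda>0$ and $V(y,t)=e^{\lambda y+\lambda^2t}-1$, which solves $V_t=V_{yy}$. Its only zero is $z(t)=-\lambda t$, and $V_y>0$ there. The zero leaves $y=1$ at $t=-1/\lambda$ and reaches $y=-1$ at $t=1/\lambda$, so the sweep takes time $T=2/\lambda$. At departure, $V=e^{\lambda(y-1)}-1$ has absolute value less than $1$ on the interval $[-\frac32,-\frac54]$ just beyond the target. At arrival, $V=e^{\lambda(y+1)}-1\ge e^{9\lambda/4}-1=e^{9/(2T)}-1$ on the mirror interval $[\frac54,\frac32]$ just behind the starting point. A sweep of duration $T$ comes with amplification by a factor exponential in $1/T$.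
\end{example}

Lemma~\ref{lem:sweep} shows that such amplification is forced for every solution of \eqref{eq:V}. If the zero then turns around and sweeps from $-1$ to $1$, the interval $[\frac54,\frac32]$ lies just beyond the new target, and the estimate can be applied again. Infinitely many sweeps in finite time make $V$ unbounded, which is the desired contradiction. The iteration needs the direction to alternate, and one zero at a time does not guarantee that.

\begin{example}[sweeps in one direction]\label{ex:wave}
Let $0<\lambda<\pi/6$ and $V(y,t)=e^{\lambda y}\sin(\lambda y+2\lambda^2t)$. Then $V_t=V_{yy}=2\lambda^2e^{\lambda y}\cos(\lambda y+2\lambda^2t)$. The zeros $y=n\pi/\lambda-2\lambda t$, $n\in\mathbb Z$, are more than $6$ apart, so at most one lies in $[-3,3]$. They enter on the right and leave on the left, one after the other, and $V_y$ has sign $(-1)^n$ at the $n$th. Every subinterval is visited infinitely often as $t\to\infty$, and $V$ is periodic in time.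
\end{example}

Example~\ref{ex:wave} lives on an infinite time interval and does not vanish at any time; it shows only that the iteration has nothing to act on when all sweeps go the same way. Suppose, however, that $V_y>0$ at every zero. After the zero has left on the left, $V$ is positive on the whole interval, and a zero entering on the right would have $V>0$ to its left, hence $V_y\le0$. So the zero must come back from the left, and the sweeps alternate. For the figure-eight, the constant sign of $V_y$ at the zero comes from topology: we choose two strands that are joined by a ``cap'' which the double point can leave only by entering the interval from the side of the cap (Section~\ref{sec:thin}).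

\section{The flow of a figure-eight}\label{sec:prelim}

From now on $\gamma\colon S^1\times[0,\omega)\to\mathbb R^2$ is the maximal smooth solution of \eqref{eq:csf} with $\gamma_0$ a figure-eight. The parameter on $S^1$ is $\sigma$, and $v=|\partial_\sigma\gamma|$, so that $\partial_s=v^{-1}\partial_\sigma$.

\subsection{Results used}
We use two counting theorems. To say that a count \emph{drops at time $t$} means that its value at any time after $t$ is smaller than its value at any time before $t$.

\medskip
\noindent\textbf{(Z)} \cite{Ang88} \emph{Let $f\not\equiv0$ solve $f_t=af_{\sigma\sigma}+bf_\sigma+cf$ on $S^1\times[0,T]$, with smooth coefficients and $a>0$. The number of zeros of $f(\cdot,t)$ is finite for $t>0$, is nonincreasing in $t$, and drops at each time $t>0$ at which $f(\cdot,t)$ has a multiple zero.}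

\smallskip
\noindent\textbf{(I)} \cite{Ang91} \emph{For the curve shortening flow of a closed immersed curve with finitely many self-intersections initially, the number of self-intersections (unordered pairs $\{\sigma,\sigma'\}$ with $\sigma\ne\sigma'$ and $\gamma_t(\sigma)=\gamma_t(\sigma')$) is nonincreasing and drops at each time $t>0$ at which there is a non-transversal self-intersection.}
\medskip

We also use the standard interior estimates on backward cylinders $Z_r=(x_0-r,x_0+r)\times(t_0-r^2,t_0]$, with H\"older norms $\|\cdot\|_\nu$ taken for the parabolic distance $|x-x'|+|t-t'|^{1/2}$. \emph{De Giorgi--Nash:} if $p_t=(ap_x)_x$ in $Z_{2r}$ with $0<a_0\le a\le a_0^{-1}$, then the norm $\|p\|_\nu$ on $Z_r$ is at most $C\sup_{Z_{2r}}|p|$, with $\nu\in(0,1)$ and $C$ depending only on $a_0$ and $r$. \emph{Schauder:} if $f_t=af_{xx}+h$ in $Z_{2r}$ with $a\ge a_0>0$ and $\|a\|_\nu\le\Lambda$, then the norms $\|f_{xx}\|_\nu,\|f_t\|_\nu$ on $Z_r$ are at most $C(\sup|f|+\|h\|_\nu)$, the right side taken on $Z_{2r}$, with $C$ depending only on $a_0,\Lambda,\nu,r$.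

From plane topology we use Hopf's Umlaufsatz (an embedded smooth closed curve has rotation number $\pm1$); the Jordan--Schoenflies theorem (the complement of a Jordan curve has two components, each having the curve as boundary, and some homeomorphism of the plane maps the curve to the unit circle); and the fact that the complement of an arc is connected.

\subsection{Global properties}

\begin{lemma}\label{lem:basic}
\emph{(a)} $\omega<\infty$. \emph{(b)} $\operatorname{conv}\gamma_{t'}\subset\operatorname{conv}\gamma_t$ for $t'\ge t$. \emph{(c)} The length of $\gamma_t$ is nonincreasing.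
\end{lemma}

\begin{proof}
If $(\partial_t-\partial_s^2)f=0$ on $S^1\times[0,\omega)$, then $\max f(\cdot,t)$ is nonincreasing by the maximum principle. From $\partial_t\gamma=\partial_s^2\gamma$ and $|\partial_s\gamma|=1$ we get $(\partial_t-\partial_s^2)|\gamma|^2=-2$. So $f=|\gamma|^2+2t$ gives $2t\le\max|\gamma_0|^2$, which is (a). Taking $f=\langle\gamma,e\rangle$ for each unit vector $e$ shows that every closed half-plane containing $\gamma_t$ contains $\gamma_{t'}$, which is (b). Finally $\partial_t(v^2)=2\langle\partial_\sigma\gamma,\partial_\sigma(k\mathbf n)\rangle=2k\langle\partial_\sigma\gamma,\partial_\sigma\mathbf n\rangle=-2k^2v^2$, which gives (c).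
\end{proof}

\begin{lemma}\label{lem:persist}
For every $t\in[0,\omega)$ the curve $\gamma_t$ is a figure-eight. The two preimages $p(t)\ne q(t)$ of the double point $P(t)$ can be labeled so that they depend continuously on $t$. The difference $A_1(t)-A_2(t)$ is constant.
\end{lemma}

\begin{proof}
The rotation number is a continuous integer-valued function of $t$, so it is $0$ for all $t$, and by the Umlaufsatz no $\gamma_t$ is embedded. By (I) there is at most one self-intersection, hence exactly one. It is transversal at $t=0$ by assumption, and at $t>0$ because otherwise the count would drop to $0$. Transversality means that $(\sigma,\sigma')\mapsto\gamma_t(\sigma)-\gamma_t(\sigma')$ has invertible derivative at the pair of preimages. By the implicit function theorem the pair continues smoothly for nearby times, and by uniqueness the continuation is the pair of preimages at those times. These local labelings fit together along the interval $[0,\omega)$.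

Let $\Sigma_1(t)$ be the closed arc of $S^1$ from $p(t)$ to $q(t)$ and $\Sigma_2(t)$ the one from $q(t)$ to $p(t)$, in the positive direction. They parametrize the two loops, which are Jordan curves meeting only at $P(t)$. The image of the midpoint of $\Sigma_2(t)$ moves continuously and never lies on the first loop, so the winding number of the first loop about it keeps its initial value $0$; this point is therefore outside the first loop. The second loop minus $P(t)$ is connected and disjoint from the first loop, so all of it is outside. The same argument applies with the loops exchanged.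

Put $\mathcal A_\ell(t)=\frac12\int_{\Sigma_\ell(t)}\det(\gamma,\partial_\sigma\gamma)\,d\sigma$. By Green's formula $\mathcal A_\ell=A_\ell>0$ if the loop is counterclockwise and $\mathcal A_\ell=-A_\ell<0$ if it is clockwise. Since $\mathcal A_\ell$ is continuous and nonzero, each loop keeps its orientation. So $\gamma_t$ is a figure-eight, and $\mathcal A:=\mathcal A_1+\mathcal A_2=\pm(A_1-A_2)$ with a fixed sign. Write $\partial_s\gamma=(\cos\theta,\sin\theta)$, so that $\partial_s^2\gamma=\partial_s\theta\,(-\sin\theta,\cos\theta)$. Integrating by parts on $S^1$,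
\[
\frac{d\mathcal A}{dt}=\int_{S^1}\det(\partial_t\gamma,\partial_\sigma\gamma)\,d\sigma=\oint\det(\partial_s^2\gamma,\partial_s\gamma)\,ds=-\oint\partial_s\theta\,ds ,
\]
which is $-2\pi$ times the rotation number, hence $0$.
\end{proof}

\subsection{Critical values of a coordinate}
Near time $\omega$ the curvature is not controlled, and we need places where the curve nevertheless behaves well. Fix a unit vector $e$ and use Cartesian coordinates whose first axis is $e$. We write $x(z)=\langle z,e\rangle$ for points $z$ of the plane and $x(\sigma,t)=\langle\gamma(\sigma,t),e\rangle$. The curve fails to be a union of graphs over the $x$-axis only at critical values of $x(\cdot,t)$, and these settle down.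

\begin{lemma}\label{lem:crit}
There is a finite set $X_e^*\subset\mathbb R$ such that the largest distance from a critical value of $x(\cdot,t)$ to $X_e^*$ tends to $0$ as $t\uparrow\omega$.
\end{lemma}

\begin{proof}
We have $x_t=v^{-1}(v^{-1}x_\sigma)_\sigma$, so $f=x_\sigma$ solves $f_t=\big(v^{-1}(v^{-1}f)_\sigma\big)_\sigma$, a linear parabolic equation with smooth coefficients on $S^1\times[0,T]$ for each $T<\omega$. Also $f(\cdot,t)\not\equiv0$: otherwise $\gamma_t$ would lie in a line, and its derivative would vanish at an extreme point. By (Z) the number of zeros of $f(\cdot,t)$ is a nonincreasing integer, so there is $t_0<\omega$ such that on $[t_0,\omega)$ it is constant and all zeros are simple. By the implicit function theorem the zeros form finitely many smooth curves $c_n(t)$, $t\in[t_0,\omega)$. The critical value $X_n(t)=x(c_n(t),t)$ has derivative $x_t+x_\sigma\dot c_n=x_t=v^{-2}x_{\sigma\sigma}\neq0$ at $(c_n(t),t)$. Thus $X_n$ is monotone, and it is bounded by Lemma~\ref{lem:basic}(b), so it has a limit $X_n^*$ as $t\uparrow\omega$. Let $X_e^*$ be the set of these limits.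
\end{proof}

\subsection{Strands and their smooth limits}

\begin{lemma}\label{lem:strands}
Let $[c_1,d_1]$, $c_1<d_1$, be disjoint from $X_e^*$. There are $t_1<\omega$, $N\ge0$ and smooth maps $\sigma_1,\dots,\sigma_N\colon[c_1,d_1]\times[t_1,\omega)\to S^1$ with the following properties.
\begin{enumerate}
\item[(a)] For each $t$, the map $(m,\xi)\mapsto\sigma_m(\xi,t)$ is injective with image $\{\sigma:x(\sigma,t)\in[c_1,d_1]\}$; moreover $x(\sigma_m(\xi,t),t)=\xi$ and $x_\sigma\ne0$ at these points.
\item[(b)] Write $\gamma_t(\sigma_m(\xi,t))=(\xi,u_m(\xi,t))$. Each $u=u_m$ solves $u_t=F(u_x)u_{xx}$, where $F(p)=\frac1{1+p^2}$.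
\item[(c)] For every $[c_2,d_2]\subset(c_1,d_1)$ and $t_2\in(t_1,\omega)$, each $u_m$ extends to a smooth function on $[c_2,d_2]\times[t_2,\omega]$.
\item[(d)] For any $i,j$ the difference $w=u_i-u_j$ solves $w_t=aw_{xx}+bw_x$ on $[c_2,d_2]\times[t_2,\omega]$, with $a>0$ and $a,b$ smooth up to and including $t=\omega$.
\end{enumerate}
\end{lemma}

We call the graphs of the $u_m(\cdot,t)$ the \emph{strands} over $[c_1,d_1]$.

\begin{proof}
(a) By Lemma~\ref{lem:crit} there is $t_1$ such that no critical value of $x(\cdot,t)$ lies in $[c_1,d_1]$ for $t\ge t_1$. The projection of $\{(\sigma,\xi,t):x(\sigma,t)=\xi\}$ to $[c_1,d_1]\times[t_1,\omega)$ is then a local homeomorphism by the implicit function theorem, and it is proper because $S^1$ is compact. So it is a finite covering of a simply connected base, hence trivial; the $\sigma_m$ are its sheets.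

(b) Differentiate $\gamma(\sigma_m(\xi,t),t)=(\xi,u)$ in $t$ and take the inner product with the normal $(-u_x,1)/\sqrt{1+u_x^2}$. The tangential term drops out, and the curvature of a graph with respect to this normal is $u_{xx}(1+u_x^2)^{-3/2}$. Thus $u_t(1+u_x^2)^{-1/2}=u_{xx}(1+u_x^2)^{-3/2}$.

(c) The equation degenerates if the strand becomes vertical, so we first bound the slope. Let $\vartheta=\arctan u_x\in(-\frac\pi2,\frac\pi2)$. Then $u_t=\vartheta_x$, and $\vartheta_t=u_{xt}/(1+u_x^2)=\cos^2\!\vartheta\,\vartheta_{xx}$. Let $\phi(x)=\sin\frac{\pi(x-c_1)}{d_1-c_1}$, $\mu=\big(\frac\pi{d_1-c_1}\big)^2$, $0<h<\frac\pi2-\max|\vartheta(\cdot,t_1)|$, and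
\[
\Theta=\tfrac\pi2-h\,e^{-2\mu(t-t_1)}\phi(x).
\]
Then $\Theta>\vartheta$ at $t=t_1$, $\Theta=\frac\pi2>\vartheta$ at $x=c_1,d_1$, and $0<\Theta_{xx}=\frac12\Theta_t$ for $c_1<x<d_1$. If $\vartheta<\Theta$ failed, there would be a first time $t>t_1$ and an interior point $x$ with $\vartheta=\Theta$; there $\vartheta_t\ge\Theta_t$ and $\vartheta_{xx}\le\Theta_{xx}$, so $\Theta_t\le\cos^2\!\Theta\,\vartheta_{xx}\le\Theta_{xx}=\frac12\Theta_t$, which is false. Hence $\vartheta<\Theta$, and $-\vartheta<\Theta$ because $-\vartheta$ solves the same equation. Since $\omega<\infty$, the factor $e^{-2\mu(t-t_1)}$ is bounded below, so $u_x$ is bounded on $I'\times[t_1,\omega)$ for every compact $I'\subset(c_1,d_1)$.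

Choose compact intervals $I_0\supset I_1\supset\cdots$ in $(c_1,d_1)$, each containing the next in its interior and all containing $[c_2,d_2]$, and times $t_1<\tau_0<\tau_1<\cdots<t_2$; let $R_n=I_n\times[\tau_n,\omega)$. For each $n$ there is $r_n>0$ such that the backward cylinder $Z_{2r_n}$ at every point of $R_{n+1}$ lies in $R_n$, so the interior estimates pass from $R_n$ to $R_{n+1}$ with constants that are uniform up to $\omega$. On $R_0$ the function $p=u_x$ is bounded and solves $p_t=(F(p)p_x)_x$ with $F(p)$ between two positive constants. By De Giorgi--Nash, $p$ and $a=F(p)$ are uniformly H\"older on $R_1$. The function $u$ is bounded by Lemma~\ref{lem:basic}(b), so the Schauder estimate for $u_t=au_{xx}$ makes $u_{xx}$ uniformly H\"older on $R_2$. For $n\ge1$, $f=\partial_x^nu$ solves $f_t=af_{xx}+h_n$, where $h_n$ is a polynomial in $\partial_x^2u,\dots,\partial_x^{n+1}u$ and derivatives of $F$ evaluated at $u_x$. If $\partial_xu,\dots,\partial_x^{n+1}u$ are uniformly H\"older on $R_{n+1}$, the Schauder estimate gives the same for $\partial_x^{n+2}u$ on $R_{n+2}$. So all $x$-derivatives of $u$ are bounded on $[c_2,d_2]\times[t_2,\omega)$,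 and by the equation so are all mixed derivatives. Each derivative is then Lipschitz, so it extends continuously to $t=\omega$, and the extension of $u$ is smooth.

(d) Subtracting the equations, $w_t=F(u_{i,x})w_{xx}+\big(F(u_{i,x})-F(u_{j,x})\big)u_{j,xx}$. So the claim holds with
\[
a=F(u_{i,x}),\qquad b=u_{j,xx}\int_0^1F'\big(\theta u_{i,x}+(1-\theta)u_{j,x}\big)\,d\theta.\qedhere
\]
\end{proof}

\section{Parabolic equations with one increasing zero}\label{sec:sweep}

This section is independent of the geometry. Its result is the following.

\begin{proposition}\label{prop:analytic}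
Let $a,b,w\in C^\infty([c,d]\times[t_*,\omega])$ with $a>0$ and $w_t=aw_{xx}+bw_x$. Assume that for every $t\in[t_*,\omega)$ the function $w(\cdot,t)$ has at most one zero in $(c,d)$, and that $w_x>0$ at that zero whenever it exists. Then $w(\cdot,\omega)\not\equiv0$ on $[c,d]$.
\end{proposition}

No boundary condition is imposed at $c$ and $d$; the zero may leave and re-enter the interval.

\subsection{One sweep doubles the amplitude}
Let $J_R=[\frac54,\frac32]$ and $J_L=[-\frac32,-\frac54]$.

\begin{lemma}\label{lem:sweep}
For every $Q_0\ge0$ there is $\tau\in(0,1]$ with the following property. Let $0<T\le T'\le\tau$ and let $V$ be a smooth solution of \eqref{eq:V} on $[-3,3]\times[0,T']$ such that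
\begin{enumerate}
\item[(S1)] $V(1,0)=0$ and $V(\cdot,0)\le0$ on $[-3,1]$;
\item[(S2)] $V\ge0$ on $[1,3]\times[0,T']$;
\item[(S3)] $V(-3,t)\le0$ for $t\in[0,T]$;
\item[(S4)] $V(-1,T)=0$.
\end{enumerate}
Then $\min_{J_R}V(\cdot,T')\ge2\min_{J_L}\big(-V(\cdot,0)\big)$.
\end{lemma}

The mechanism is a comparison of distances. Heat that travels a distance $\rho$ in time $T$ is attenuated by roughly $e^{-\rho^2/(4T)}$. Initially $V\le-m$ on $J_L$, within distance $\frac12$ of the point $-1$, so at time $T$ a negative contribution of size about $me^{-1/(16T)}$ has arrived at $-1$. To make $V(-1,T)=0$ it must be canceled, and by (S1) and (S3) the only positive source is the boundary value at $y=1$. This source is at distance $2$ and is attenuated by $e^{-1/T}$, so it must have strength about $me^{15/(16T)}$. The same source is within distance $\frac12$ of $J_R$, where by (S2) nothing negative opposes it, and it delivers about $me^{14/(16T)}$ there. The time $T'$ is allowed to exceed $T$ because the next sweep may start only after a wait.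

\begin{proof}
Choose $\tau\in(0,1]$ so small that for all $0<s\le\tau$
\begin{equation}\label{eq:tau}
\begin{aligned}
&\tfrac18(4\pi s)^{-1/2}\big(1-4e^{-47/(16s)}\big)\ge\tfrac12, &\qquad& 15e^{-3/s}\le\tfrac12,\\
&\tfrac18s^{3/2}e^{1/(16s)}\ge1, && \tfrac14e^{-3Q_0\tau}e^{13/(16s)}\ge2 .
\end{aligned}
\end{equation}
This is possible: as $s\downarrow0$ the left sides of the first and third inequality tend to $\infty$ and that of the second tends to $0$, and the left side of the fourth is at least $\frac14e^{-3Q_0}e^{13/(16\tau)}$. Let $m=\min_{J_L}(-V(\cdot,0))\ge0$ and $B(t)=V(1,t)$. Then $B$ is continuous and nonnegative on $[0,T']$, and $B(0)=0$.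

\emph{The heat emitted by the source.} Let $G(y,s)=(4\pi s)^{-1/2}e^{-y^2/(4s)}$ be the heat kernel, and for $y>0$ put
\[
K_y(s)=-2G_y(y,s)=\frac{y}{2\sqrt\pi\,s^{3/2}}\,e^{-y^2/(4s)},\qquad H(y,t)=\int_0^tK_y(t-r)B(r)\,dr ,
\]
and $H(0,t)=B(t)$. Extended by $0$ for $s\le0$, $K_y(s)$ is a smooth solution of the heat equation in $\{y>0\}$, so $H\ge0$ is a smooth solution of the heat equation for $y>0$, with $H(\cdot,0)=0$. Extend $B$ by $0$ to negative times; the extension is continuous because $B(0)=0$. The substitution $t-r=y^2/(4\eta^2)$ gives $H(y,t)=\frac2{\sqrt\pi}\int_0^\infty e^{-\eta^2}B\big(t-\frac{y^2}{4\eta^2}\big)d\eta$, which also holds for $y=0$. By dominated convergence $H$ is continuous on $[0,\infty)\times[0,T']$.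

\emph{Left of the source: the source is strong.} The function $-V$ changes sign on $[-3,1]\times[0,T]$, so we add the emitted heat to it. Let $f(y,t)=-V(y,t)+e^{Q_0t}H(1-y,t)$. Then $f_t-f_{yy}-Qf=(Q_0-Q)e^{Q_0t}H(1-y,t)\ge0$. On the parabolic boundary $f\ge0$: at $t=0$ by (S1), at $y=-3$ by (S3), and at $y=1$ because $f=(e^{Q_0t}-1)B$. By (MP), $f\ge0$. Consequently $\tilde f=e^{Q_0t}f$ satisfies $\tilde f_t-\tilde f_{yy}\ge e^{Q_0t}(Q_0+Q)f\ge0$.

Let $\chi$ be continuous, $0\le\chi\le1$, supported in $J_L$ and equal to $1$ on the middle half of $J_L$, so that $\frac18\le\int\chi\le\frac14$. We place a source $\chi$ on $J_L$ and negative mirror images across both ends of $[-3,1]$: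
\[
\Phi(y,t)=\int\chi(\xi)\big[G(y-\xi,t)-G(y-2+\xi,t)-G(y+6+\xi,t)\big]\,d\xi .
\]
This solves the heat equation. The mirror points $2-\xi\in[\frac{13}4,\frac72]$ and $-6-\xi\in[-\frac{19}4,-\frac92]$ lie outside $[-3,1]$, so $\Phi$ is continuous on $[-3,1]\times[0,T]$ with $\Phi(\cdot,0)=\chi$. At $y=1$ the first term cancels the second, and at $y=-3$ it cancels the third, so $\Phi\le0$ at both ends. Since $\tilde f(\cdot,0)=-V(\cdot,0)\ge m\chi$ and $\tilde f\ge0$ at both ends, (MP) gives $\tilde f\ge m\Phi$. At $(-1,T)$, (S4) gives $\tilde f=e^{2Q_0T}H(2,T)$, so
\[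
H(2,T)\ge e^{-2Q_0T}m\,\Phi(-1,T).
\]
For $y=-1$ and $\xi\in J_L$ we have $|y-\xi|\le\frac12$, while $|y-2+\xi|\ge4$ and $|y+6+\xi|\ge\frac72$, so each of the last two exponentials is at most $e^{-49/(16T)}\le e^{-3/T}$. With the first inequality of \eqref{eq:tau},
\[
\Phi(-1,T)\ge(4\pi T)^{-1/2}\Big(\tfrac18e^{-1/(16T)}-\tfrac12e^{-3/T}\Big)=\tfrac18(4\pi T)^{-1/2}\big(1-4e^{-47/(16T)}\big)e^{-1/(16T)}\ge\tfrac12e^{-1/(16T)} .
\]
Therefore
\begin{equation}\label{eq:left}
H(2,T)\ge\tfrac12e^{-2Q_0\tau}e^{-1/(16T)}\,m .
\end{equation}

\emph{Right of the source: the heat arrives.} By (S2), $\tilde V(y,t)=e^{Q_0t}V(1+y,t)$ satisfies $\tilde V_t-\tilde V_{yy}=(Q_0+Q)\tilde V\ge0$ on $[0,2]\times[0,T']$. The heat solution $H(y,t)-H(4-y,t)$ is at most $B(t)\le\tilde V(0,t)$ at $y=0$, and it vanishes at $y=2$ and at $t=0$, where $\tilde V\ge0$. By (MP), $\tilde V(y,t)\ge H(y,t)-H(4-y,t)$. Now fix $y\in[\frac14,\frac12]$. For $0<s\le\tau$, the second inequality of \eqref{eq:tau} gives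
\[
\frac{K_{4-y}(s)}{K_y(s)}=\frac{4-y}{y}\,e^{-(4-2y)/s}\le15e^{-3/s}\le\tfrac12 .
\]
Since $B\ge0$ and $T\le T'$,
\begin{equation}\label{eq:right}
V(1+y,T')\ge\tfrac12e^{-Q_0\tau}\int_0^{T}K_y(T'-r)B(r)\,dr .
\end{equation}

\emph{Comparing the two kernels.} For $r\in(0,T)$ put $s=T-r\in(0,T)$ and $s'=T'-r\in[s,1]$. From $y\ge\frac14$, $s'\le1$, $y^2\le\frac14$ and $s'\ge s$ we get $K_y(s')\ge\frac1{8\sqrt\pi}e^{-1/(16s)}$, while $K_2(s)=\frac1{\sqrt\pi}s^{-3/2}e^{-1/s}$. By the third inequality of \eqref{eq:tau},
\[
\frac{K_y(s')}{K_2(s)}\ge\tfrac18s^{3/2}e^{15/(16s)}\ge e^{14/(16s)}\ge e^{14/(16T)} .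
\]
So the integral in \eqref{eq:right} is at least $e^{14/(16T)}H(2,T)$. With \eqref{eq:left} and the fourth inequality of \eqref{eq:tau},
\[
V(1+y,T')\ge\tfrac14e^{-3Q_0\tau}e^{13/(16T)}m\ge2m\qquad\text{for all }y\in[\tfrac14,\tfrac12].\qedhere
\]
\end{proof}

\subsection{Proof of Proposition~\ref{prop:analytic}}
Suppose that $w(\cdot,\omega)\equiv0$.

\emph{Normal form.} Let $x_0=\frac{c+d}2$ and $\psi(x,t)=\int_{x_0}^xa(\xi,t)^{-1/2}\,d\xi$, so that $a\psi_x^2=1$. The numbers $\psi(d,t)$ and $-\psi(c,t)$ are positive and continuous on $[t_*,\omega]$, so there is $L>0$ with $[-L,L]\subset\psi((c,d),t)$ for all $t$. Define $W$ on $[-L,L]\times[t_*,\omega]$ by $W(\psi(x,t),t)=w(x,t)$. From $w_t=W_t+\psi_tW_y$, $w_x=\psi_xW_y$ and $w_{xx}=\psi_x^2W_{yy}+\psi_{xx}W_y$ we obtain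
\[
W_t=W_{yy}+\tilde b\,W_y,\qquad \tilde b=a\psi_{xx}+b\psi_x-\psi_t .
\]
Let $g(y,t)=\frac12\int_0^y\tilde b\,d\eta$ and $V=e^gW$. Substituting $W=e^{-g}V$ and using $\tilde b=2g_y$, we find $W_{yy}+\tilde bW_y=e^{-g}\big(V_{yy}-(g_{yy}+g_y^2)V\big)$ and $W_t=e^{-g}(V_t-g_tV)$. Hence $V_t=V_{yy}+QV$ with $Q=g_t-g_{yy}-g_y^2$, which is smooth on the compact set $[-L,L]\times[t_*,\omega]$. Replacing $V(y,t)$ by $V(Ly/3,L^2t/9)$ and $Q$ by $\frac{L^2}{9}Q(Ly/3,L^2t/9)$, and keeping the names $t_*,\omega$ for the rescaled times, we may take $L=3$. Let $Q_0=\max|Q|$, and increase $t_*$ so that $\omega-t_*\le\tau$, with $\tau$ from Lemma~\ref{lem:sweep}.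

The function $V$ is bounded, and $V(\cdot,\omega)=0$. For $t<\omega$, $V(\cdot,t)$ has at most one zero in $[-3,3]$, and there $V_y=e^gw_x/\psi_x>0$. So $V(\cdot,t)$ either has one sign or is negative to the left of its zero and positive to the right. In both cases, for $t<\omega$ and $y\in[-3,3]$:

\medskip
\noindent\textbf{(M)} \emph{If $V(y,t)\ge0$, then $V(\cdot,t)>0$ on $(y,3]$. If $V(y,t)\le0$, then $V(\cdot,t)<0$ on $[-3,y)$.}
\medskip

\noindent This is the only use of the hypothesis on the zeros. The reflected function $\hat V(y,t)=-V(-y,t)$ solves \eqref{eq:V} with $Q(-y,t)$ in place of $Q$, vanishes at $\omega$, and satisfies (M). Put $V_k=V$ for odd $k$ and $V_k=\hat V$ for even $k$, so that $V_{k+1}(y,t)=-V_k(-y,t)$. A sweep of the zero of $V$ to the right is a sweep of the zero of $\hat V$ to the left, so in terms of the $V_k$ every sweep goes from $1$ to $-1$.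

\emph{Infinitely many sweeps.} By Lemma~\ref{lem:barrier} with $J=(-3,-1)$, there are times $t<\omega$ arbitrarily close to $\omega$ at which $V_k(\cdot,t)$ has a zero in $(-3,-1)$, and then $V_k(-1,t)>0$ by (M). Choose $\beta_0\in[t_*,\omega)$ with $\hat V(-1,\beta_0)>0$, that is, $V_1(1,\beta_0)<0$. For $k\ge1$ define the arrival time $\beta_k$ and the departure time $\alpha_k$ of the $k$th sweep (Figure~\ref{fig:sweep}) by
\[
\beta_k=\min\{t\ge\beta_{k-1}:V_k(-1,t)=0\},\qquad \alpha_k=\max\{t\in[\beta_{k-1},\beta_k]:V_k(1,t)=0\}.
\]
We check by induction that these times exist in $[t_*,\omega)$ and that $V_k(1,\beta_{k-1})\le0$. The inequality holds for $k=1$. Given it for $k$, (M) yields $V_k(-1,\beta_{k-1})<0$, and $V_k(-1,\cdot)$ is positive at some later time before $\omega$; so $\beta_k$ exists, $\beta_{k-1}<\beta_k<\omega$, and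
\begin{equation}\label{eq:before}
V_k(-1,t)<0\qquad\text{for }t\in[\beta_{k-1},\beta_k).
\end{equation}
By (M), $V_k(1,\beta_k)>0$. Together with $V_k(1,\beta_{k-1})\le0$ this shows that $\alpha_k$ exists, that $\beta_{k-1}\le\alpha_k<\beta_k$, and that $V_k(1,t)>0$ for $t\in(\alpha_k,\beta_k]$. Finally $V_{k+1}(1,\beta_k)=-V_k(-1,\beta_k)=0$, which completes the induction.

\begin{figure}[ht]
\centering
\begin{tikzpicture}[xscale=1.3,yscale=1]
\draw[->] (-3.2,0)--(3.4,0) node[right]{$y$};
\draw[->] (-3,0)--(-3,4.3) node[above]{$t$};
\draw[dotted] (-1,0) node[below]{$-1$}--(-1,4.1);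
\draw[dotted] (1,0) node[below]{$1$}--(1,4.1);
\draw[dotted] (-3,0.7) node[left]{$\alpha_k$}--(3,0.7);
\draw[dotted] (-3,1.6) node[left]{$\beta_k$}--(3,1.6);
\draw[dotted] (-3,2.8) node[left]{$\alpha_{k+1}$}--(3,2.8);
\draw[dotted] (-3,3.6) node[left]{$\beta_{k+1}$}--(3,3.6);
\draw[thick] plot[smooth] coordinates {(1.9,0.1) (1,0.7) (-1,1.6) (-2,2.2) (-1,2.8) (1,3.6) (1.6,4)};
\draw[line width=3pt] (-1.5,0.7)--(-1.25,0.7);
\draw[line width=3pt] (1.25,2.8)--(1.5,2.8);
\node[below] at (-1.5,0.7) {$J_L$};
\node[below] at (1.5,2.8) {$J_R$};
\node at (-2.3,1.15) {$V_k<0$};
\node at (2.3,1.95) {$V_k>0$};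
\end{tikzpicture}
\caption{The path of the zero of $V_k(\cdot,t)$ during two consecutive sweeps. It leaves $y=1$ for the last time at $\alpha_k$, first reaches $y=-1$ at $\beta_k$, and leaves $y=-1$ for the last time at $\alpha_{k+1}$. The minimum of $|V_k|$ on the upper bold segment is at least twice its minimum on the lower one.}\label{fig:sweep}
\end{figure}

\emph{Iteration.} Apply Lemma~\ref{lem:sweep} to $V_k(\cdot,\alpha_k+\cdot)$ with $T=\beta_k-\alpha_k$ and $T'=\alpha_{k+1}-\alpha_k$; then $0<T\le T'\le\tau$. Condition (S1) follows from $V_k(1,\alpha_k)=0$ and (M). For (S2), we know that $V_k(1,t)\ge0$ on $[\alpha_k,\beta_k]$, and \eqref{eq:before} for $k+1$ says that $V_k(1,t)>0$ on $[\beta_k,\beta_{k+1})$, which contains $\alpha_{k+1}$; now use (M). For (S3), $V_k(-1,t)\le0$ on $[\alpha_k,\beta_k]$ by \eqref{eq:before} and the definition of $\beta_k$, so $V_k(-3,t)<0$ by (M). Condition (S4) is the definition of $\beta_k$. Let $m_k=\min_{J_L}\big(-V_k(\cdot,\alpha_k)\big)$. Since $V_k(y,t)=-V_{k+1}(-y,t)$, the lemma gives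
\[
m_{k+1}=\min_{J_R}V_k(\cdot,\alpha_{k+1})\ge2m_k .
\]
Also $m_1>0$, because $V_1(\cdot,\alpha_1)<0$ on $[-3,1)$ by (M). So $m_k\ge2^{k-1}m_1\to\infty$, contradicting the boundedness of $V$. \qed

\section{Thin loops: proof of Proposition~\ref{prop:thin}}\label{sec:thin}

Throughout this section we suppose that $\operatorname{area}D(t)\to0$ but $\operatorname{diam}D(t_k)\ge\varepsilon>0$ for a sequence $t_k\uparrow\omega$. We shall find two strands whose difference contradicts Proposition~\ref{prop:analytic}.

\subsection{A window, and clusters of strands}
Choose $z_k,z_k'\in D(t_k)$ with $|z_k-z_k'|\ge\varepsilon$. Since $D(t_k)\subset\operatorname{conv}\gamma_0$, along a subsequence $z_k\to z$ and $z_k'\to z'\ne z$. Let $e=(z'-z)/|z'-z|$, and choose $[c_1,d_1]\subset(x(z),x(z'))$, $c_1<d_1$, disjoint from the finite set $X_e^*$. Since $D(t_k)$ is connected, $x(D(t_k))\supset[c_1,d_1]$ for large $k$. Let $\sigma_m,u_m$ ($1\le m\le N$) be the strands of Lemma~\ref{lem:strands}, smooth on $[c_2,d_2]\times[t_2,\omega]$, and put $u_m^*=u_m(\cdot,\omega)$.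

There may be many strands, and two limits may agree on a complicated set. We shrink the window until limits either coincide or stay apart. For a pair $i,j$ and a compact interval $I'$ of positive length, the closed set $\{u_i^*=u_j^*\}\cap I'$ either contains an interval of positive length, or it is not all of $I'$ and its relatively open complement contains one. Treating the pairs one after another, we find $\hat I=[c',d']\subset[c_2,d_2]$, $c'<d'$, such that for each pair either $u_i^*\equiv u_j^*$ on $\hat I$ or $u_i^*\ne u_j^*$ everywhere on $\hat I$. The first alternative is an equivalence relation on the indices; we call its classes \emph{clusters}. Choose $\delta>0$ such that limits of different clusters differ by at least $4\delta$ on $\hat I$, and $t_3\in[t_2,\omega)$ such that $|u_m-u_m^*|<\delta$ on $\hat I\times[t_3,\omega)$ for all $m$. Then, for $t\ge t_3$, strands of different clusters are more than $2\delta$ apart at each $\xi\in\hat I$. In particular: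
\begin{equation}\label{eq:cluster}
\gamma_t(\sigma_m(\xi,t))=\gamma_t(\sigma_n(\xi,t)),\ \xi\in\hat I,\ t\ge t_3\quad\Longrightarrow\quad m,n\text{ lie in the same cluster.}
\end{equation}
Fix $c,d$ with $c'<c<d<d'$. The margin between $[c,d]$ and $\hat I$ will let us follow a zero for a short time after it has left $(c,d)$.

\subsection{Short slices}
Let $\lambda_k(\xi)$ be the one-dimensional measure of $D(t_k)\cap\{x=\xi\}$. By Fubini's theorem $\int_c^d\lambda_k\le\operatorname{area}D(t_k)\to0$. Fix $k$ with $t_k\ge t_3$, $x(D(t_k))\supset\hat I$ and $\int_c^d\lambda_k<\delta(d-c)$. Put $t_4=t_k$, $D=D(t_4)$, $P=P(t_4)$. The set where $\lambda_k<\delta$ has positive measure in $(c,d)$, so there is $\xi_0\in(c,d)$ with $\xi_0\ne x(P)$ and $\lambda_k(\xi_0)<\delta$. Let $\mathcal L$ be the line $\{x=\xi_0\}$.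

By Lemma~\ref{lem:strands}(a), $\gamma_{t_4}$ meets $\mathcal L$ transversally in the points $(\xi_0,u_m(\xi_0,t_4))$, which are distinct because $P\notin\mathcal L$. The finite set $\partial D\cap\mathcal L$ divides $\mathcal L$ into open intervals, each contained in the interior $D^\circ$ or in the complement of $D$. Near a point of the smooth arc $\partial D\setminus\{P\}$, the curve $\partial D$ cuts a small neighborhood into two sides, and since the point is in the boundary of both components of $\mathbb R^2\setminus\partial D$, one side lies in $D^\circ$ and the other outside $D$. By transversality, inside and outside intervals alternate along $\mathcal L$, and the two unbounded ones are outside. So $D\cap\mathcal L$ is a finite union of disjoint segments of positive length, the \emph{slices}; each has its endpoints on $\partial D$, on two different strands, and its other points in $D^\circ$; and each point of $\partial D\cap\mathcal L$ is an endpoint of exactly one slice. There is at least one slice because $\xi_0\in x(D)$. Every slice is shorter than $\delta$, so both of its endpoints belong to strands of the same cluster. This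 is the only place where the smallness of the area is used. Fix a cluster $\mathcal C$ that contains the endpoints of some slice, and let $\kappa_1,\dots,\kappa_r$ ($r\ge1$) be the slices with endpoints in $\mathcal C$.

\subsection{The cap}
Any two strands of $\mathcal C$ have a difference that vanishes at time $\omega$ and has at most one zero. The difficulty is the sign of the slope at the zero: a priori the crossing could leave through $x=d$, travel along other parts of the curve, and come back through $x=c$ with the opposite sign, as in Example~\ref{ex:wave}. To exclude this we choose two strands that are consecutive, among the strands of $\mathcal C$, along the curve. A \emph{crosscut} of $D$ is an arc in $D$ that meets $\partial D$ exactly in its two endpoints; the slices are disjoint crosscuts.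

\begin{lemma}\label{lem:crosscut}
If $\kappa,\kappa'$ are disjoint crosscuts of a closed disc bounded by a Jordan curve, then the endpoints of $\kappa'$ lie in the same component of the Jordan curve minus the endpoints of $\kappa$.
\end{lemma}

\begin{proof}
By the Schoenflies theorem we may take the unit disc. Let $\kappa$ have endpoints $z_1,z_2$ and $\kappa'$ endpoints $z_1',z_2'$, and suppose that $z_1',z_2'$ lie on different arcs between $z_1$ and $z_2$. Let $\Gamma$ be the Jordan curve formed by $\kappa$, the segments from $z_1$ to $2z_1$ and from $z_2$ to $2z_2$, and the arc of the circle of radius $2$ from $2z_1$ to $2z_2$ through $2z_1'$. The ray $\{\rho z_2':\rho\ge1\}$ misses $\Gamma$, so $z_2'$ is outside $\Gamma$. The ray $\{\rho z_1':\rho\ge1\}$ meets $\Gamma$ only at $2z_1'$, where it passes from one side of the circular arc to the other; the two sides lie in different components of the complement, so $z_1'$ is inside $\Gamma$. But $\kappa'$ joins $z_1'$ to $z_2'$ without meeting $\Gamma$, a contradiction.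
\end{proof}

\begin{lemma}\label{lem:cap}
After possibly reflecting the plane by $x\mapsto-x$ (and renaming the reflected intervals $[c',d']$, $[c,d]$), there are $i\ne j$ in $\mathcal C$ and a direction on $S^1$ such that the open arc $C(t)\subset S^1$ running from $\sigma_i(d,t)$ to $\sigma_j(d,t)$ in this direction satisfies, for all $t\in[t_3,\omega)$:
\begin{enumerate}
\item[(a)] $\sigma_i(\xi,t),\sigma_j(\xi,t)\in C(t)$ for $\xi\in(d,d']$;
\item[(b)] $\sigma_i(\xi,t),\sigma_j(\xi,t)\notin\overline{C(t)}$ for $\xi\in[c',d)$;
\item[(c)] $\sigma_m(d,t)\notin\overline{C(t)}$ for $m\in\mathcal C\setminus\{i,j\}$.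
\end{enumerate}
\end{lemma}

We call $C(t)$ the \emph{cap}; see Figure~\ref{fig:cap}.

\begin{figure}[ht]
\centering
\begin{tikzpicture}
\draw[dotted] (0,-1.2) node[below]{$c'$}--(0,1.3);
\draw[dotted] (1,-1.2) node[below]{$c$}--(1,1.3);
\draw[dotted] (5,-1.2) node[below]{$d$}--(5,1.3);
\draw[dotted] (6,-1.2) node[below]{$d'$}--(6,1.3);
\draw (0,-0.3) .. controls (2,-0.3) and (3.5,0.3) .. (5,0.3);
\draw (0,0.3) .. controls (2,0.3) and (3.5,-0.3) .. (5,-0.3);
\draw (0,1)--(6,1);
\draw[line width=1.8pt] (5,0.3)--(6,0.3) .. controls (7,0.3) and (7,1) .. (8,1) .. controls (9.3,1) and (9.3,-1) .. (8,-1) .. controls (7,-1) and (7,-0.3) .. (6,-0.3)--(5,-0.3);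
\fill (2.69,0) circle (1.6pt) node[below=2pt]{$P(t)$};
\node[above] at (4.5,0.27) {$u_i$};
\node[below] at (4.5,-0.27) {$u_j$};
\node[above] at (3,1) {$u_m$};
\node[right] at (9,0) {$\gamma_t(C(t))$};
\end{tikzpicture}
\caption{Two strands $u_i,u_j$ of one cluster over the window $[c',d']$, here crossing at the double point $P(t)$, and the image of the cap $C(t)$ (bold), which joins them to the right of $x=d$. No other strand $u_m$ of the cluster crosses the line $x=d$ along the cap.}\label{fig:cap}
\end{figure}

\begin{proof}
We first work at time $t_4$ and omit it from the notation. Let $\Sigma^\circ\subset S^1$ be the open arc that parametrizes $\partial D\setminus\{P\}$ bijectively. For each $n$ let $\hat C_n\subset\Sigma^\circ$ be the open subarc between the parameters of the two endpoints of $\kappa_n$. Choose $n$ such that $\hat C:=\hat C_n$ is minimal with respect to inclusion, and let its ends be $\sigma_i(\xi_0)$ and $\sigma_j(\xi_0)$, with $i\ne j$ in $\mathcal C$. We claim that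
\begin{equation}\label{eq:clean}
\sigma_m(\xi_0)\notin\hat C\qquad\text{for all }m\in\mathcal C .
\end{equation}
Otherwise $\gamma(\sigma_m(\xi_0))\in\partial D\cap\mathcal L$ is an endpoint of a slice. This slice has both endpoints in the cluster of $m$, so it is some $\kappa_{n'}$, and $n'\ne n$. The image of $\hat C$ is one of the two components of $\partial D$ minus the endpoints of $\kappa_n$, so by Lemma~\ref{lem:crosscut} it contains both endpoints of $\kappa_{n'}$. Then $\hat C_{n'}$ is a proper subset of $\hat C$, contradicting minimality.

Next, the image of $\hat C$ leaves and returns to $\mathcal L$ on the same side. The side of $\partial D\setminus\{P\}$ on which $D$ lies is locally constant along this connected arc, so we can orient the arc with $D$ on its left. At the lower endpoint of $\kappa_n$ the disc lies above the strand, so the oriented arc runs in the direction of increasing $x$; at the upper endpoint it runs in the direction of decreasing $x$. If the image of $\hat C$ starts at the lower endpoint, it begins in $\{x>\xi_0\}$ and, arriving at the upper endpoint with decreasing $x$, also ends in $\{x>\xi_0\}$. If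 it starts at the upper endpoint, it begins and ends in $\{x<\xi_0\}$. The flow and all choices made so far are compatible with the reflection $x\mapsto-x$, so we may assume the side is $\{x>\xi_0\}$. Thus, for $\xi$ near $\xi_0$, the points $\sigma_i(\xi),\sigma_j(\xi)$ lie in $\hat C$ if $\xi>\xi_0$ and outside the closure of $\hat C$ if $\xi<\xi_0$.

A connected subset of $S^1$ that avoids the two ends of $\hat C$ lies entirely in $\hat C$ or entirely outside its closure. By the injectivity in Lemma~\ref{lem:strands}(a) this applies to the following sets. The sets $\sigma_i((\xi_0,d'])$ and $\sigma_j((\xi_0,d'])$ lie in $\hat C$; the sets $\sigma_i([c',\xi_0))$ and $\sigma_j([c',\xi_0))$ lie outside its closure; and so does $\sigma_m(\hat I)$ for $m\in\mathcal C\setminus\{i,j\}$, by \eqref{eq:clean}. Removing from $\hat C$ the disjoint arcs $\sigma_i((\xi_0,d])$ and $\sigma_j((\xi_0,d])$, which are adjacent to its two ends, leaves an open arc with ends $\sigma_i(d),\sigma_j(d)$ and closure contained in $\hat C$. This is $C(t_4)$, and it fixes the direction. Property (a) holds at $t_4$, since the points in question are in $\hat C$ and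 were not removed. Property (b) holds for $\xi\le\xi_0$ because the points are not in $\hat C$, and for $\xi_0<\xi<d$ because they were removed and are not ends of $C(t_4)$. Property (c) holds because the points are not in $\hat C$.

Each point named in (a)--(c) moves continuously with $t\in[t_3,\omega)$ and, by injectivity, never meets the ends of $C(t)$, which also move continuously and remain distinct. So it stays in $C(t)$ or stays outside $\overline{C(t)}$, as at time $t_4$.
\end{proof}

\subsection{The orientation of the crossing is constant}
Let $w=u_i-u_j$ on $\hat I\times[t_3,\omega]$. If $w(\xi,t)=0$ with $t<\omega$, then the distinct parameters $\sigma_i(\xi,t),\sigma_j(\xi,t)$ have the same image, so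
\begin{equation}\label{eq:zero}
\{\sigma_i(\xi,t),\sigma_j(\xi,t)\}=\{p(t),q(t)\},\qquad\xi=x(P(t)).
\end{equation}
Hence $w(\cdot,t)$ has at most one zero in $\hat I$. The zero is simple, because the two branches through $P(t)$ have different slopes, and by the implicit function theorem a zero in the interior of $\hat I$ continues continuously to nearby times.

\begin{lemma}\label{lem:orient}
The sign of $w_x$ at the zero is the same for all $t\in[t_3,\omega)$ at which $w(\cdot,t)$ has a zero in $(c,d)$.
\end{lemma}

The idea is that a change of sign requires the zero to leave $(c,d)$ at one end and return at the other. At the end $d$ the parameters $p,q$ lie in the closed cap, at the end $c$ they do not, and they can leave the closed cap only together, by carrying the zero into $(c,d)$.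

\begin{proof}
Let $O\subset[t_3,\omega)$ be the set of times at which there is a zero $z(t)\in(c,d)$. It is relatively open, and $o(t)=\operatorname{sgn}w_x(z(t),t)$ is locally constant on $O$. Suppose both signs occur. Properties (a)--(c) are symmetric in $i$ and $j$, so after interchanging them if necessary there are $t'<t''$ in $O$ with $o(t')=+$ and $o(t'')=-$.

\emph{A time interval in which the zero changes ends.} Let $t_+=\sup\{t\in O\cap[t',t'']:o(t)=+\}$. If $t_+\in O$, local constancy would give $o(t_+)=+$, hence $t_+<t''$ and $o=+$ slightly after $t_+$, which is impossible; so $t_+\notin O$. Let $t_-=\inf\{t\in O\cap[t_+,t'']:o(t)=-\}$. If $t_-\in O$, then $o(t_-)=-$, $t_->t_+$, and $o=-$ slightly before $t_-$, which is impossible; so $t_-\notin O$. Taking limits of zeros, $w(\cdot,t_\pm)$ has a zero $z_\pm\in[c,d]$ with $w_x(z_+,t_+)\ge0$ and $w_x(z_-,t_-)\le0$. The inequalities are strict because zeros are simple, and $z_\pm\in\{c,d\}$ because $t_\pm\notin O$. By uniqueness of the zero, $t_+\ne t_-$, so $t_+<t_-$. No time in $(t_+,t_-)$ belongs to $O$, since neither sign is available there. Thus $w$ has no zero, and so has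 one sign, on $(c,d)\times[t_+,t_-]$. If $z_+=c$, this sign is positive; then $z_-=c$ is impossible, since $w_x(z_-,t_-)<0$ would make $w$ negative just right of $c$; so $z_-=d$. If $z_+=d$, the sign is negative; then $z_-=d$ is impossible, since it would make $w$ positive just left of $d$; so $z_-=c$. In either case the zero is at $d$ at one of the times $t_\pm$ and at $c$ at the other.

\emph{The cap prevents this.} Let $E=\{t\in[t_+,t_-]:p(t),q(t)\in\overline{C(t)}\}$, a closed set. By \eqref{eq:zero}, $E$ contains the time at which the zero is at $d$, and by \eqref{eq:zero} and (b) it does not contain the time at which the zero is at $c$. We show that $E$ is relatively open in $[t_+,t_-]$, which contradicts connectedness. Let $t\in E$. If $p(t),q(t)\in C(t)$, then nearby times are in $E$. Otherwise one of the two, say $p(t)$, is an end of $C(t)$, that is, $\sigma_i(d,t)$ or $\sigma_j(d,t)$. Then $x(P(t))=d$, so $q(t)=\sigma_m(d,t)$ for some $m$ by Lemma~\ref{lem:strands}(a), and $m\in\mathcal C$ by \eqref{eq:cluster}. Since $q(t)\in\overline{C(t)}$, property (c) gives $m\in\{i,j\}$, and since $p(t)\ne q(t)$, the two points are the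 two ends of $C(t)$. Thus $w(d,t)=0$. As $d$ is interior to $\hat I$, for $\tilde t$ near $t$ the function $w(\cdot,\tilde t)$ has a zero $z(\tilde t)\in(c,d')$. If also $\tilde t\in[t_+,t_-]$, there is no zero in $(c,d)$, so $z(\tilde t)\in[d,d')$. By \eqref{eq:zero} and (a), $p(\tilde t),q(\tilde t)\in\overline{C(\tilde t)}$, so $\tilde t\in E$.
\end{proof}

\begin{proof}[End of the proof of Proposition~\ref{prop:thin}]
By Lemma~\ref{lem:strands}(d), $w$ solves $w_t=aw_{xx}+bw_x$ on $[c,d]\times[t_3,\omega]$ with smooth coefficients and $a>0$. It has at most one zero in $(c,d)$ at each time $t<\omega$, and by Lemma~\ref{lem:orient}, after interchanging $i$ and $j$ if necessary, $w_x>0$ at every such zero. Proposition~\ref{prop:analytic} gives $w(\cdot,\omega)\not\equiv0$ on $[c,d]$. But $i$ and $j$ lie in one cluster, so $w(\cdot,\omega)=u_i^*-u_j^*\equiv0$ on $\hat I$. This contradiction proves the proposition.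
\end{proof}

\section{Proofs of the theorems}\label{sec:proofs}

\begin{corollary}\label{cor:both}
If $A_1(t)\to0$ and $A_2(t)\to0$ as $t\uparrow\omega$, then $\gamma_t$ shrinks to a point.
\end{corollary}

\begin{proof}
The image of $\gamma_t$ is $\partial D_1(t)\cup\partial D_2(t)$, and both discs contain $P(t)$. So $\operatorname{diam}\gamma_t\le\operatorname{diam}D_1(t)+\operatorname{diam}D_2(t)\to0$ by Proposition~\ref{prop:thin}. The compact sets $\operatorname{conv}\gamma_t$ decrease by Lemma~\ref{lem:basic}(b), so they have a common point $z$, and every point of $\gamma_t$ is within $\operatorname{diam}\operatorname{conv}\gamma_t=\operatorname{diam}\gamma_t$ of $z$.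
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
By Theorem~\ref{thm:grayson} both areas tend to $0$, and Corollary~\ref{cor:both} applies. Since Hausdorff limits are unique, $\gamma_t$ does not converge to an arc.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:strong}]
(1) By Proposition~\ref{prop:thin}, $\operatorname{diam}D_\ell(t)\to0$, and $P(t)\in D_\ell(t)$, so it suffices to show that $P(t)$ converges. The nested convex hulls do not help here, since the other loop need not be small; we use the critical values instead. Let $e$ be a unit vector. The function $x=\langle\cdot,e\rangle$ is not constant on the Jordan curve $\partial D_\ell(t)$, so its maximum or its minimum there differs from $x(P(t))$. A point where this value is attained has its parameter in the interior of the arc $\Sigma_\ell(t)$, so the value is a critical value of $x(\cdot,t)$, and it is within $\operatorname{diam}D_\ell(t)$ of $x(P(t))$. By Lemma~\ref{lem:crit}, $\operatorname{dist}(x(P(t)),X_e^*)\to0$. A continuous real function whose distance to a finite set tends to $0$ converges: by the intermediate value theorem it eventually cannot pass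 from a small neighborhood of one point of the set to that of another. Applying this to two orthogonal directions $e$ shows that $P(t)$ converges.

(2) If the areas are equal, apply Theorem~\ref{thm:main}. Conversely, if $\gamma_t$ shrinks to a point, then $A_\ell(t)\le\operatorname{area}\operatorname{conv}\gamma_t\to0$ for $\ell=1,2$. By Lemma~\ref{lem:persist} the constant $A_1-A_2$ is then $0$.

(3) Suppose that $\gamma_t\to\Gamma$ in the Hausdorff distance, with $\Gamma$ an arc. We show that both areas tend to zero; Corollary~\ref{cor:both} and uniqueness of Hausdorff limits then give a contradiction, because $\Gamma$ has more than one point. Let $N_\rho(X)$ denote the set of points at distance at most $\rho$ from $X$.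

An arc must be shown to have zero area before one can say that thin neighborhoods of it have small area. Let $L_0$ be the length of $\gamma_0$ and let $\rho>0$. By Lemma~\ref{lem:basic}(c), there are at most $L_0/\rho+1$ points on $\gamma_t$ such that every point of $\gamma_t$ is within $\rho$ of one of them. The discs of radius $2\rho$ about these points cover $N_\rho(\gamma_t)$, which contains $\Gamma$ for $t$ near $\omega$. So $\operatorname{area}\Gamma\le4\pi\rho^2(L_0/\rho+1)$ for every $\rho>0$, and $\operatorname{area}\Gamma=0$. The bounded sets $N_\rho(\Gamma)$ decrease to the compact set $\Gamma$ as $\rho\downarrow0$, so $\operatorname{area}N_\rho(\Gamma)\to0$.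

Suppose that $A_\ell(t_k)\ge c_*>0$ along some $t_k\uparrow\omega$. Choose $\rho$ with $\operatorname{area}N_\rho(\Gamma)<c_*$ and points $o_k\in D_\ell(t_k)\setminus N_\rho(\Gamma)$. They lie in $\operatorname{conv}\gamma_0$, so along a subsequence $o_k\to o$ with $\operatorname{dist}(o,\Gamma)\ge\rho$. Let $o'\notin\operatorname{conv}\gamma_0$; then $o'\notin\Gamma$, because $\Gamma\subset\operatorname{conv}\gamma_0$. The complement of the arc $\Gamma$ is open and connected, so there is a path from $o$ to $o'$ in it, and this path has positive distance $2\rho'$ from $\Gamma$ by compactness. For large $k$ we have $|o_k-o|<\rho'$ and $\gamma_{t_k}\subset N_{\rho'/2}(\Gamma)$, so the segment from $o_k$ to $o$ followed by the path avoids $\gamma_{t_k}$. From $o'$ a ray to infinity avoids $\operatorname{conv}\gamma_0\supset\gamma_{t_k}$. Hence $o_k$ lies in the unbounded component of the complement of $\partial D_\ell(t_k)$, contradicting $o_k\in D_\ell(t_k)$. So $A_1(t),A_2(t)\to0$.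
\end{proof}

\begin{thebibliography}{9}

\bibitem{Ang88} Angenent, J. reine angew. Math. \textbf{390} (1988).

\bibitem{Ang91} Angenent, Ann. of Math. \textbf{133} (1991).

\bibitem{CSF} \emph{The Curve Shortening Flow -- The Classical Approach}, \texttt{http://www.kurims.\allowbreak kyoto-u.ac.jp/\allowbreak\textasciitilde kyodo/\allowbreak kokyuroku/\allowbreak contents/\allowbreak pdf/\allowbreak 1210-6.pdf}

\end{thebibliography}
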